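\title{Coformality of moment-angle complexes and of their homotopy quotients in the flag case}

\begin{abstract}
Let $\mathcal K$ be a flag simplicial complex. We study the conjecture that the moment-angle complex $\mathcal Z_{\mathcal K}$ and all its homotopy quotients by subtori are coformal over every commutative ring $\Bbbk$. We prove that $\mathcal Z_{\mathcal K}$ is coformal over every $\Bbbk$, and that the statement about quotients is false: the homotopy quotient of $S^3$ by the circle acting with weights $(1,2)$ is not $\mathbb F_2$-coformal. All homotopy quotients of $\mathcal Z_{\mathcal K}$ are $\Bbbk$-coformal if and only if $\mathcal K$ is a simplex or $\mathbb Q\subset\Bbbk$, and at every prime there is a counterexample given by a free action. The obstruction is a Massey power in the cohomology of a cyclic group; the positive results come from a small dg algebra model of the chains on the loop space.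
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Moment-angle complexes and their homotopy quotients}

Let $\mathcal K$ be an abstract simplicial complex on the vertex set $[m]=\{1,\dots,m\}$ without ghost vertices, that is, $\{i\}\in\mathcal K$ for every $i\in[m]$. The complex $\mathcal K$ is \emph{flag} if every set of vertices that are pairwise joined by edges is a face; a flag complex is determined by its $1$-skeleton. The \emph{moment-angle complex} of $\mathcal K$ is the CW-complex
\[
\mathcal Z_{\mathcal K}=\bigcup_{J\in\mathcal K}\Big(\prod_{i\in J}D^2\times\prod_{i\in[m]\smallsetminus J}S^1\Big)\subset (D^2)^m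
\]
with the coordinatewise action of $\mathbb T^m=(S^1)^m$. It is simply connected. For a subtorus $H\subset\mathbb T^m$, that is, a closed connected subgroup, let
\[
X(\mathcal K,H)=EH\times_H\mathcal Z_{\mathcal K}
\]
be the homotopy quotient (Borel construction). We impose no freeness assumption; if $H$ acts freely, then $X(\mathcal K,H)$ is homotopy equivalent to the partial quotient $\mathcal Z_{\mathcal K}/H$. Each $X(\mathcal K,H)$ is simply connected, since it fibers over $BH$ with simply connected fiber. The family interpolates between $X(\mathcal K,1)\simeq\mathcal Z_{\mathcal K}$ and $X(\mathcal K,\mathbb T^m)$, which is homotopy equivalent, over $B\mathbb T^m=(\mathbb{CP}^\infty)^m$, to the space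
\[
DJ(\mathcal K)=\bigcup_{J\in\mathcal K}\Big(\prod_{i\in J}\mathbb{CP}^\infty\times\prod_{i\in[m]\smallsetminus J}*\Big)\subset(\mathbb{CP}^\infty)^m
\]
by \cite[Theorem 4.3.2]{BP}.

If $\mathcal K$ is a simplex, then $\mathcal Z_{\mathcal K}=(D^2)^m$ is contractible and $X(\mathcal K,H)\simeq BH$. The smallest flag complex that is not a simplex consists of two points, $\mathcal K=\{\emptyset,\{1\},\{2\}\}$, and then $\mathcal Z_{\mathcal K}=D^2\times S^1\cup S^1\times D^2\cong S^3$. The circles in $\mathbb T^2$ are the subgroups $\{(t^a,t^b)\}$ with $a,b$ coprime integers, and we write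
\[
X_{a,b}=X(\mathcal K,H)\qquad\text{for }\mathcal K=\{\emptyset,\{1\},\{2\}\},\quad H=\{(t^a,t^b):t\in S^1\}.
\]
For example, $X_{1,1}\simeq S^2$.

\subsection{Coformality and the conjecture}

Let $\Bbbk$ be a nonzero commutative ring with unit. Concatenation of loops makes the chains $C_*(\Omega X;\Bbbk)$ a dg algebra and the homology $H_*(\Omega X;\Bbbk)$ a graded algebra. A simply connected space $X$ is \emph{$\Bbbk$-coformal} if $C_*(\Omega X;\Bbbk)$ and $H_*(\Omega X;\Bbbk)$, the latter with zero differential, are connected by a zigzag of quasi-isomorphisms of dg algebras over $\Bbbk$. In a coformal space the Pontryagin algebra carries all the information in the chain algebra. If $H_*(\Omega X;\Bbbk)$ is a free associative algebra, then a choice of cycles representing the generators defines a quasi-isomorphism $H_*(\Omega X;\Bbbk)\to C_*(\Omega X;\Bbbk)$; so $S^3$ and $X_{1,1}\simeq S^2$ are coformal over every ring. When the algebra has relations, the question is whether they can be lifted coherently to the chain level.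

For flag complexes two facts are known.
\begin{enumerate}
\item[(K1)] If $\mathcal K$ is flag, then $\mathcal Z_{\mathcal K}$ and all $X(\mathcal K,H)$ are $\mathbb Q$-coformal.
\item[(K2)] If $\mathcal K$ is flag, then for every $\Bbbk$ the Milnor--Moore spectral sequence $E^2_{i,j}=\mathrm{Tor}_i^{H_*(\Omega\mathcal Z_{\mathcal K};\Bbbk)}(\Bbbk,\Bbbk)_j\Rightarrow H_{i+j}(\mathcal Z_{\mathcal K};\Bbbk)$ satisfies $E^2=E^\infty$.
\end{enumerate}
Fact (K2) is the additive shadow that coformality would cast: over a field, coformality identifies $H_n(X)$ with $\bigoplus_{i+j=n}E^2_{i,j}$ (see the proof of Proposition~\ref{prop:diagonal}), and for spaces of finite type this forces $E^2=E^\infty$ by a dimension count. Moreover, the integral loop homology of every $X(\mathcal K,H)$ is free abelian (Proposition~\ref{prop:model}), so no prime is singled out additively. One is led to expect that (K1) has nothing to do with $\mathbb Q$. This is the conjecture posed in \cite{LoopFlag}.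

\medskip
\noindent\textbf{Conjecture.} \emph{If $\mathcal K$ is flag, then $\mathcal Z_{\mathcal K}$ and all $X(\mathcal K,H)$ are coformal over any $\Bbbk$.}

\subsection{Results}

The half of the conjecture about $\mathcal Z_{\mathcal K}$ is true, and the half about $X(\mathcal K,H)$ is false.

\begin{theorem}\label{thm:A}
The space $X_{1,2}$ is not $\mathbb F_2$-coformal.
\end{theorem}

To state the positive result, put $L=\mathbb T^m/H$, a torus of some rank $\ell$, and $\pi=\pi_1(L)\cong\mathbb Z^\ell$. Let $\chi_i\in\pi$ be the image of the $i$-th generator of $\pi_1(\mathbb T^m)=\mathbb Z^m$. Since $H$ is connected, the exact sequence $\pi_1(\mathbb T^m)\to\pi_1(L)\to\pi_0(H)$ shows that \emph{the $\chi_i$ generate $\pi$}.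

\begin{theorem}\label{thm:B}
Let $\mathcal K$ be flag. Suppose that $\pi$ has a basis $\varepsilon_1,\dots,\varepsilon_\ell$ such that for each $i$ either $\chi_i=0$, or $\chi_i=r_i\varepsilon_{j(i)}$ with $r_i\in\mathbb Z$ invertible in $\Bbbk$. Then $X(\mathcal K,H)$ is $\Bbbk$-coformal. In particular, $\mathcal Z_{\mathcal K}$ and $DJ(\mathcal K)$ are $\Bbbk$-coformal for every $\Bbbk$.
\end{theorem}

The two special cases are $H=1$, where $\chi_i=\varepsilon_i$, and $H=\mathbb T^m$, where all $\chi_i$ vanish. For circle quotients of $S^3$ the answer is complete and shows that the invertibility hypothesis in Theorem~\ref{thm:B} cannot be dropped.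

\begin{theorem}\label{thm:D}
The space $X_{a,b}$ is $\Bbbk$-coformal if and only if $ab=0$ or $ab\in\Bbbk^\times$.
\end{theorem}

We write $\mathbb Q\subset\Bbbk$ if every prime number is invertible in $\Bbbk$.

\begin{theorem}\label{thm:C}
Let $\mathcal K$ be flag. All $X(\mathcal K,H)$ are $\Bbbk$-coformal if and only if $\mathcal K$ is a simplex or $\mathbb Q\subset\Bbbk$.
\end{theorem}

The obstruction in $X_{1,p}$ comes from a copy of $B(\mathbb Z/p)$ created by an isotropy group, so one may hope that the conjecture survives for free actions. It does not.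

\begin{theorem}\label{thm:E}
For each prime $p$ there are a flag complex $\mathcal K$, the boundary of the $(p+2)$-dimensional cross-polytope, and a subtorus $H\cong\mathbb T^{p+1}$ acting freely on $\mathcal Z_{\mathcal K}=(S^3)^{p+2}$ such that the closed manifold $(S^3)^{p+2}/\mathbb T^{p+1}$ is not $\Bbbk$-coformal for any $\Bbbk$ in which $p$ is not invertible.
\end{theorem}

\subsection{The method}

The negative results rest on one observation (Section~\ref{sec:diagonal}): the cochains of a coformal space carry a second grading, for which the classes of degree $2$ lie on the diagonal while the classes of odd degree lie in an ideal complementary to it. So a product involving an odd class is never a nonzero polynomial in classes of degree $2$. In $X_{1,2}$ one has $s^2=c^3\ne0$ with $|s|=3$, $|c|=2$, and this proves Theorem~\ref{thm:A}. In general the square is replaced by a Massey power (Section~\ref{sec:massey}). The positive results rest on a model of $C_*(\Omega X(\mathcal K,H);\Bbbk)$ with generators $u_1,\dots,u_m$ over the group ring $\Bbbk[\pi]$ and differential $du_i=\chi_i-1$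 (Section~\ref{sec:model}). The model is formal whenever the elements $\chi_i-1$ can be made linear in suitable coordinates (Section~\ref{sec:formal}). Section~\ref{sec:proofs} combines the two sides.

\section{Conventions on dg algebras}\label{sec:conventions}

A \emph{dga} is a unital associative dg algebra over $\Bbbk$, unbounded unless stated otherwise; homological and cohomological gradings are related by $R^n=R_{-n}$. We write $R\simeq R'$ if $R$ and $R'$ are connected by a zigzag of quasi-isomorphisms of dgas, and call $R$ \emph{formal} if $R\simeq H(R)$. We use the Koszul sign rule $(f\otimes g)(x\otimes y)=(-1)^{|g||x|}f(x)\otimes g(y)$, and the differential of a graded map $f$ between complexes is $[d,f]=df-(-1)^{|f|}fd$. The dual $C^\vee$ of a dg coalgebra $C$ is a dga with product $\varphi\psi=(\varphi\otimes\psi)\circ(\text{coproduct})$. The cochain algebra $C^*(X;\Bbbk)$ is the dual of the singular chains with the Alexander--Whitney coproduct $\mathrm{AW}$; multiplication by $(-1)^{n(n+1)/2}$ in degree $n$ identifies it with the cochain algebra in the sign-free convention.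

Dgas carry the projective model structure of Schwede--Shipley, in which the weak equivalences are the quasi-isomorphisms and the fibrations are the surjections. We write $\mathrm{Ho}(\mathrm{dga}_\Bbbk)$ for its homotopy category and use the following properties.
\begin{enumerate}
\item[(D1)] $R\simeq R'$ if and only if $R\cong R'$ in $\mathrm{Ho}(\mathrm{dga}_\Bbbk)$, and homology is a functor from $\mathrm{Ho}(\mathrm{dga}_\Bbbk)$ to graded algebras.
\item[(D2)] A dga that is free as a graded algebra on well-ordered generators, with the differential of each generator in the subalgebra generated by the earlier ones, is cofibrant. All dgas are fibrant, so every morphism in $\mathrm{Ho}(\mathrm{dga}_\Bbbk)$ out of a cofibrant dga is represented by a dga map.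
\item[(D3)] The underlying complex of a cofibrant dga is cofibrant; a bounded below complex of free modules is cofibrant; a quasi-isomorphism between cofibrant complexes is a chain homotopy equivalence.
\end{enumerate}

We take $\Omega X$ to be the monoid of Moore loops. For a simplicial monoid $\mathcal G$, such as $\mathrm{Sing}(\Omega X)$, the chains and the normalized chains $N_*(\Bbbk\mathcal G)$ are dgas under the shuffle (Eilenberg--Zilber) map followed by the multiplication of $\mathcal G$, and the projection from chains to normalized chains is a quasi-isomorphism of dgas. A weak equivalence of spaces induces a quasi-isomorphism of loop chain algebras, so coformality is a homotopy invariant.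

\section{The diagonal obstruction and the space $X_{1,2}$}\label{sec:diagonal}

Coformality is a property of $\Omega X$, but the space $X$ is easier to compute with. Over a field $\kappa$ the bar construction translates between the two. For an augmented dga $R$ with augmentation ideal $\bar R$, the dg coalgebra $\mathrm{Bar}(R)=\bigoplus_{i\ge0}(\Sigma\bar R)^{\otimes i}$ has the deconcatenation coproduct, and its differential is the sum of the internal differential and a term that multiplies neighboring factors. The filtration by $i$ and the K\"unneth theorem show that $\mathrm{Bar}$ preserves quasi-isomorphisms of augmented dgas. If $R$ has zero differential, then $H(\mathrm{Bar}(R))=\mathrm{Tor}^R(\kappa,\kappa)$.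

\begin{proposition}\label{prop:diagonal}
Let $\kappa$ be a field and let $X$ be simply connected and $\kappa$-coformal. Then there are a graded algebra $\Delta$ concentrated in even degrees, with zero differential, and a morphism $C^*(X;\kappa)\to\Delta$ in $\mathrm{Ho}(\mathrm{dga}_\kappa)$ such that the induced ring homomorphism $H^*(X;\kappa)\to\Delta$ is injective on the subalgebra $\langle H^2\rangle$ generated by $H^2(X;\kappa)$.
\end{proposition}

\begin{proof}
Put $B=H_*(\Omega X;\kappa)$. Since $X$ is simply connected, $B_0=\kappa$.

\emph{Cochains of $X$ from $B$.} Let $C$ be the normalized chain coalgebra of the Eilenberg subcomplex of $\mathrm{Sing}(X)$, formed by the simplices that send the $1$-skeleton to the base point. Then $C_0=\kappa$, $C_1=0$, and $C$ is connected to $C_*(X;\kappa)$ by quasi-isomorphisms of dg coalgebras. By Adams' theorem \cite{Adams}, $\mathrm{Cobar}(C)\simeq C_*(\Omega X;\kappa)$, so by coformality there is a zigzag of quasi-isomorphisms between $\mathrm{Cobar}(C)$ and $B$. Its terms need not be augmented, and we repair this first. Replace each term $R$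 by the sub-dga $\tau_{\ge0}R=(\cdots\to R_2\to R_1\to Z_0R)$, where $Z_0R$ denotes the cycles of degree $0$. The inclusion $\tau_{\ge0}R\subset R$ is a quasi-isomorphism because $H(R)\cong B$ vanishes in negative degrees, and it is the identity for the two end terms. The projection $\tau_{\ge0}R\to H_0(R)=\kappa\cdot1$ is an augmentation, and it is preserved by all dga maps. Hence $\mathrm{Bar}\,\mathrm{Cobar}(C)$ and $\mathrm{Bar}(B)$ are connected by quasi-isomorphisms of dg coalgebras. The unit $C\to\mathrm{Bar}\,\mathrm{Cobar}(C)$ is a quasi-isomorphism as well (Husemoller--Moore--Stasheff). Dualization over a field is exact, so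
\[
C^*(X;\kappa)\simeq\mathfrak B:=\mathrm{Bar}(B)^\vee .
\]

\emph{The second grading.} Since $B$ has zero differential, the differential of $\mathrm{Bar}(B)$ lowers the word length by one and preserves the internal degree. Put $\mathfrak B^{i,j}=\mathrm{Hom}((\bar B^{\otimes i})_j,\kappa)$, in total degree $i+j$. As $\bar B$ starts in degree $1$, we have $\mathfrak B^{i,j}=0$ for $i>j$; also $\mathfrak B^{0,j}=0$ for $j>0$. Each total degree contains finitely many bidegrees, so $\mathfrak B=\bigoplus\mathfrak B^{i,j}$. Products are additive in $(i,j)$, and $d$ maps $\mathfrak B^{i,j}$ to $\mathfrak B^{i+1,j}$. Write $\mathrm{Ext}^{i,j}$ for the cohomology of $\mathfrak B$ in bidegree $(i,j)$.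

\emph{The quotient.} Let $\mathfrak a=\bigoplus_{i<j}\mathfrak B^{i,j}$. It is a two-sided ideal, because $i<j$ and $i'\le j'$ give $i+i'<j+j'$. It is not closed under $d$, but $\mathfrak a+d\mathfrak a$ is, and the Leibniz rule $\pm x\,dy=d(xy)-dx\,y$ and its mirror image show that $\mathfrak a+d\mathfrak a$ is again a two-sided ideal. Put $\Delta=\mathfrak B/(\mathfrak a+d\mathfrak a)$. Since $d\mathfrak B^{j,j}\subset\mathfrak B^{j+1,j}=0$, we get $\Delta^{2j}=\mathfrak B^{j,j}/d\mathfrak B^{j-1,j}=\mathrm{Ext}^{j,j}$ and $\Delta^{2j+1}=0$. On cohomology, $\mathfrak B\to\Delta$ is the projection $\bigoplus\mathrm{Ext}^{i,j}\to\bigoplus_j\mathrm{Ext}^{j,j}$. In total degree $2$ only the bidegrees $(0,2)$ and $(1,1)$ satisfy $i\le j$, and $\mathfrak B^{0,2}=0$; so $H^2=\mathrm{Ext}^{1,1}$. Therefore $\langle H^2\rangle$ lies in $\bigoplus_j\mathrm{Ext}^{j,j}$, where the projection is injective.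
\end{proof}

To apply the proposition we need the cohomology of $X_{a,b}$. The decomposition of $S^3$ into two solid tori splits $X_{a,b}$ into two classifying spaces of cyclic groups, and at a given prime at most one of them is visible.

\begin{lemma}\label{lem:geometry}
Let $a,b\ne0$ be coprime, let $p$ be a prime dividing $b$, and let $\kappa$ be a field of characteristic $p$. Put $X=X_{a,b}$ and $Y=EH\times_H(D^2\times S^1)\subset X$. Then $Y\simeq B(\mathbb Z/b)$, the group $H^n(X,Y;\kappa)$ vanishes for $n\ne2$, and restriction is an isomorphism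
\begin{equation}\label{eq:restriction}
H^n(X;\kappa)\xrightarrow{\ \cong\ }H^n(Y;\kappa)=H^n(\mathbb Z/b;\kappa)\qquad\text{for all }n\ge2 .
\end{equation}
\end{lemma}

\begin{proof}
The solid torus $D^2\times S^1$ deformation retracts $H$-equivariantly onto $0\times S^1$, on which $H$ acts transitively through $t^b$ with stabilizer $\mathbb Z/b$. Hence $Y\simeq EH/(\mathbb Z/b)=B(\mathbb Z/b)$. In the same way $U=EH\times_H(S^1\times D^2)\simeq B(\mathbb Z/a)$. We have $X=Y\cup U$, and $Y\cap U=EH\times_H\mathbb T^2\simeq\mathbb T^2/H\cong S^1$, since $H$ acts freely on $\mathbb T^2$. As $p\nmid a$, the space $U$ has the $\kappa$-cohomology of a point. By excision, $H^n(X,Y;\kappa)\cong H^n(U,Y\cap U;\kappa)\cong\tilde H^{n-1}(S^1;\kappa)$, which is $\kappa$ for $n=2$ and $0$ otherwise. Since $H^1(X;\kappa)=0$, the connecting map $H^1(Y;\kappa)\to H^2(X,Y;\kappa)=\kappa$ is injective. Its source is $\mathrm{Hom}(\mathbb Z/b,\kappa)=\kappa$ because $p\mid b$, so it is bijective, and the long exact sequence of the pair gives \eqref{eq:restriction}.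
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $a=1$, $b=2$, $\kappa=\mathbb F_2$. Then $Y\simeq\mathbb{RP}^\infty$ and $H^*(Y;\mathbb F_2)=\mathbb F_2[w]$ with $|w|=1$. By \eqref{eq:restriction} there are classes $c\in H^2(X)$ and $s\in H^3(X)$ restricting to $w^2$ and $w^3$. Both $s^2$ and $c^3$ restrict to $w^6\ne0$, so $s^2=c^3\ne0$. If $X$ were $\mathbb F_2$-coformal, the ring homomorphism $H^*(X)\to\Delta$ of Proposition~\ref{prop:diagonal} would kill $s$, which has odd degree, hence also $s^2=c^3$. This contradicts injectivity on $\langle H^2\rangle$.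
\end{proof}

In this example $U$ is contractible, so $X_{1,2}$ is the mapping cone of a map $S^1\to\mathbb{RP}^\infty$; the map is essential because $X_{1,2}$ is simply connected, and thus $X_{1,2}\simeq\mathbb{RP}^\infty/\mathbb{RP}^1$.

\section{Massey powers: the obstruction at every prime}\label{sec:massey}

Throughout this section $\kappa$ is a field of characteristic $p$, the integers $a,b\ne0$ are coprime, $p\mid b$, and $N\ge2$ is the largest power of $p$ dividing $b$. We keep $X=X_{a,b}$ and $Y$ as in Lemma~\ref{lem:geometry}. We shall see that $H^n(Y;\kappa)\cong\kappa$ for all $n\ge0$; let $c$ be a generator of $H^2(X;\kappa)$.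

For $N>2$ the generator of $H^3(X;\kappa)$ has square zero (Remark~\ref{rem:ring}), and the ring structure shows nothing. The relation $s^2=c^3$ is replaced by an $N$-fold Massey product. Massey products are awkward to transport along zigzags, so we encode the defining system as a map out of a cofibrant dga. Let
\[
W=\kappa\langle\xi_1,\dots,\xi_{N-1}\rangle,\qquad|\xi_n|=2n+1,\qquad d\xi_n=-\sum_{i+j=n}\xi_i\xi_j,\qquad\omega=\sum_{i+j=N}\xi_i\xi_j,
\]
graded cohomologically, with indices in $\{1,\dots,N-1\}$. For $2\le n\le N$, since the $\xi_i$ have odd degree,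
\begin{equation}\label{eq:dsquare}
d\sum_{i+j=n}\xi_i\xi_j=\sum_{i+j=n}(d\xi_i\,\xi_j-\xi_i\,d\xi_j)=-\sum_{i+j+k=n}\xi_i\xi_j\xi_k+\sum_{i+j+k=n}\xi_i\xi_j\xi_k=0 .
\end{equation}
So $d^2=0$, the element $\omega$ is a cocycle of degree $2N+2$, and $W$ is cofibrant by (D2). A dga map $W\to R$ is a defining system for the $N$-fold Massey power of a class of degree $3$, with value the image of $[\omega]$. For $N=2$ we have $W=\kappa\langle\xi_1\rangle$ and $\omega=\xi_1^2$.

\begin{lemma}\label{lem:massey}
There is a dga map $W\to C^*(X_{a,b};\kappa)$ that sends $[\omega]$ to a unit multiple of $c^{N+1}$, and $c^{N+1}\ne0$.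
\end{lemma}

\begin{proof}
We construct the defining system in a small model of $C^*(Y;\kappa)$, move it to $C^*(Y;\kappa)$, and lift it to $X$.

\emph{Step 1: the periodic resolution.} Let $\Gamma=\mathbb Z/b$ with generator $z$, and write $|b|=Nb'$ with $p\nmid b'$. In $\kappa[z]$ we have $z^{|b|}-1=(z^{b'}-1)^N=(z-1)^Ng(z)^N$ with $g=1+z+\dots+z^{b'-1}$ and $g(1)=b'\ne0$. By the Chinese remainder theorem, $S=\kappa[y]/(y^N)$ with $y=z-1$ is a direct factor of the ring $\kappa\Gamma$, and the augmentation factors through it. So $S$ is a projective $\kappa\Gamma$-module, and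
\[
P=\bigoplus_{n\ge0}Se_n,\qquad de_{2k+1}=ye_{2k},\qquad de_{2k+2}=y^{N-1}e_{2k+1},
\]
is a projective resolution of $\kappa$ over $\kappa\Gamma$, with $\mathrm{End}_{\kappa\Gamma}(P)=\mathrm{End}_S(P)$. Composition with the augmentation $\varepsilon\colon P\to\kappa$ is a quasi-isomorphism of complexes $\varepsilon_*\colon\mathrm{End}_S(P)\to\mathrm{Hom}_S(P,\kappa)$. The target has zero differential, since $dP\subset yP$, and it is one-dimensional in each degree $n\ge0$.

Define $S$-linear endomorphisms of $P$, with $e_n=0$ for $n<0$, by
\[
\alpha e_{2k+1}=e_{2k},\quad\alpha e_{2k}=0;\qquad\beta e_{2k}=e_{2k-1},\quad\beta e_{2k+1}=0;\qquad ve_n=e_{n-2}.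
\]
Their cohomological degrees are $1,1,2$. Evaluating on the basis gives $\alpha^2=\beta^2=0$, $\alpha\beta+\beta\alpha=v$ and $d=y\alpha+y^{N-1}\beta$; also $v$ commutes with $\alpha$ and $\beta$. Hence
\[
[d,\alpha]=y^{N-1}v,\qquad[d,\beta]=yv,\qquad[d,v]=0 .
\]
The cocycle $v^k$ satisfies $\varepsilon v^ke_{2k}=1$, so $[v]^k\ne0$ for all $k$.

\emph{Step 2: the defining system.} The element $\alpha$ is not a cocycle, but $t_1=\alpha-y^{N-2}\beta$ is: $[d,t_1]=y^{N-1}v-y^{N-1}v=0$. Its square is $t_1^2=-y^{N-2}v$. For $N=2$ this is $-v$. For $N>2$ it is the coboundary of $-y^{N-3}\beta$, and each further stage of the defining system removes one more power of $y$, until $v$ itself appears. Put $t_n=(-1)^ny^{N-1-n}\beta$ for $2\le n\le N-1$, so that $[d,t_n]=(-1)^ny^{N-n}v$. For $3\le n\le N$, the products $t_it_j$ with $i,j\ge2$ vanish because $\beta^2=0$, and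
\[
\sum_{i+j=n}t_it_j=t_1t_{n-1}+t_{n-1}t_1=(-1)^{n-1}y^{N-n}(\alpha\beta+\beta\alpha)=(-1)^{n-1}y^{N-n}v .
\]
The formula for $t_1^2$ is the case $n=2$ of the same identity. Thus $[d,t_n]=-\sum_{i+j=n}t_it_j$ for $1\le n\le N-1$, and $\sum_{i+j=N}t_it_j=(-1)^{N-1}v$. For $N=3$, for instance, $t_1=\alpha-y\beta$, $t_2=\beta$, $[d,t_2]=yv=-t_1^2$ and $t_1t_2+t_2t_1=v$.

The class $[t_1]$ has degree $1$ and does not extend to the simply connected space $X$, so we use $[vt_1]$, of degree $3$, instead. Since $v$ is a cocycle of even degree commuting with all $t_n$, the assignment $\xi_n\mapsto v^nt_n$ defines a dga map $W\to\mathrm{End}_S(P)$ with $\omega\mapsto(-1)^{N-1}v^{N+1}$.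

\emph{Step 3: $C^*(Y;\kappa)\simeq\mathrm{End}_S(P)$.} Let $\tilde Y\to Y$ be the universal cover and $P'=C_*(\tilde Y;\kappa)$. As $\tilde Y$ is contractible and $\Gamma$ permutes its singular simplices freely, $P'$ is a free resolution of $\kappa$ over $\kappa\Gamma$, and pullback $\varphi\mapsto\tilde\varphi$ identifies $C^*(Y;\kappa)$ with $\mathrm{Hom}_{\kappa\Gamma}(P',\kappa)$. The cap product $R_\varphi=(1\otimes\tilde\varphi)\circ\mathrm{AW}$ is a $\kappa\Gamma$-linear endomorphism of $P'$. The map $\varphi\mapsto R_\varphi$ commutes with differentials because $\mathrm{AW}$ is a chain map, and coassociativity gives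
\[
R_\varphi R_\psi=(1\otimes\tilde\varphi\otimes\tilde\psi)(\mathrm{AW}\otimes1)\mathrm{AW}=(1\otimes\tilde\varphi\otimes\tilde\psi)(1\otimes\mathrm{AW})\mathrm{AW}=R_{\varphi\psi}.
\]
By the counit property $\varepsilon R_\varphi=\tilde\varphi$. So the composite of the dga map $C^*(Y;\kappa)\to\mathrm{End}_{\kappa\Gamma}(P')$ with the quasi-isomorphism $\varepsilon_*$ is the identity, and the dga map is a quasi-isomorphism.

To compare the two resolutions, choose a chain homotopy equivalence $f\colon P\to P'$. Its cone $K$ is contractible, contains $P'$ as a subcomplex with quotient $\Sigma P$, and equals $P'\oplus\Sigma P$ as a graded module. Let $T\subset\mathrm{End}_{\kappa\Gamma}(K)$ be the sub-dga of endomorphisms that preserve $P'$. The dga maps $T\to\mathrm{End}(P')$ and $T\to\mathrm{End}(\Sigma P)$ are surjective with kernels $\mathrm{Hom}(\Sigma P,K)$ and $\mathrm{Hom}(K,P')$, which are acyclic because $K$ is contractible. Finally $h\mapsto(-1)^{|h|}\Sigma h\Sigma^{-1}$ is an isomorphism $\mathrm{End}(P)\cong\mathrm{End}(\Sigma P)$.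

Let $v_Y\in H^2(Y;\kappa)\cong\kappa$ correspond to $[v]$. By (D2) there is a dga map $W\to C^*(Y;\kappa)$, $\xi_n\mapsto\bar\xi_n$, with $[\omega]\mapsto\pm v_Y^{N+1}\ne0$.

\emph{Step 4: lifting to $X$.} Restriction $C^*(X)\to C^*(Y)$ is surjective with kernel $C^*(X,Y)$. Suppose that lifts $\tilde\xi_i$ of $\bar\xi_i$ with $d\tilde\xi_i=-\sum\tilde\xi_j\tilde\xi_k$ have been found for $i<n$. Then $\theta=-\sum_{i+j=n}\tilde\xi_i\tilde\xi_j$ is a cocycle by the computation \eqref{eq:dsquare}. For any lift $\xi'$ of $\bar\xi_n$, the cocycle $d\xi'-\theta$ restricts to zero on $Y$, so it lies in $C^{2n+2}(X,Y)$. Since $2n+2\ge4$, Lemma~\ref{lem:geometry} gives $\zeta\in C^{2n+1}(X,Y)$ with $d\zeta=d\xi'-\theta$, and we put $\tilde\xi_n=\xi'-\zeta$. This defines a dga map $W\to C^*(X;\kappa)$ lifting the one above. By \eqref{eq:restriction}, $c$ restricts to a unit multiple of $v_Y$, and restriction is injective in degree $2N+2$; the lemma follows.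
\end{proof}

\begin{remark}\label{rem:ring}
Since $\varepsilon v^kt_1e_{2k+1}=1$, the classes $[v^k]$ and $[v^kt_1]$ form a basis of $H^*(Y;\kappa)$. Let $s\in H^3(X;\kappa)$ correspond to $[vt_1]$. For $N>2$ we have $(vt_1)^2=-[d,v^2t_2]$, so $H^*(X;\kappa)=\kappa[c]\otimes\Lambda[s]$ is the cohomology ring of $\mathbb{CP}^\infty\times S^3$.
\end{remark}

The obstruction pulls back along any map that does not kill $c^{N+1}$.

\begin{proposition}\label{prop:obstruction}
Let $f\colon X'\to X_{a,b}$ be a map with $X'$ simply connected and $f^*(c)^{N+1}\ne0$ in $H^*(X';\kappa)$. Then $X'$ is not $\kappa$-coformal.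
\end{proposition}

\begin{proof}
Suppose that $X'$ is $\kappa$-coformal, and consider the composite $W\to C^*(X_{a,b})\to C^*(X')\to\Delta$ in $\mathrm{Ho}(\mathrm{dga}_\kappa)$ of the morphisms from Lemma~\ref{lem:massey} and Proposition~\ref{prop:diagonal}. By (D2) it is represented by a dga map $W\to\Delta$. This map kills every $\xi_n$, because $\Delta$ vanishes in odd degrees, so $[\omega]\mapsto0$. On the other hand, $[\omega]$ maps to a unit multiple of $f^*(c)^{N+1}$, a nonzero element of $\langle H^2(X')\rangle$, whose image in $\Delta$ is nonzero.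
\end{proof}

\section{A small model for the chains on the loop space}\label{sec:model}

Let $\mathcal K$ be flag and $H\subset\mathbb T^m$ a subtorus, with $L$, $\pi$, $\chi_i$ as in the introduction. Put
\[
A=A_\Bbbk=\Bbbk\langle u_1,\dots,u_m\rangle\big/\big(u_i^2;\ u_iu_j+u_ju_i\text{ for edges }\{i,j\}\in\mathcal K\big),\qquad|u_i|=1,
\]
\[
D=D(\mathcal K,H;\Bbbk)=\Bbbk[\pi]\otimes A,\qquad du_i=\chi_i-1,
\]
where the group ring $\Bbbk[\pi]$, with $\pi$ written multiplicatively, is central, of degree $0$, and killed by $d$. The following remark, used again in Section~\ref{sec:formal}, shows that $D$ is a dga: if $R$ is a commutative $\Bbbk$-algebra and $\rho_1,\dots,\rho_m\in R$, then $u_i\mapsto\rho_i$ extends to an $R$-linear derivation $\partial$ of degree $-1$ of $R\otimes A$, because $\partial(u_i^2)=\rho_iu_i-u_i\rho_i=0$ and $\partial(u_iu_j+u_ju_i)=\rho_iu_j-u_i\rho_j+\rho_ju_i-u_j\rho_i=0$. For two such derivations, $\partial^2$ and $\partial\partial'+\partial'\partial$ are derivations that vanish on the generators, hence zero.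

\begin{proposition}\label{prop:model}
If $\mathcal K$ is flag, then $C_*(\Omega X(\mathcal K,H);\Bbbk)\simeq D$ as dgas. Moreover, $H_*(\Omega X(\mathcal K,H);\mathbb Z)$ is a free abelian group.
\end{proposition}

The idea is as follows. The loop space of $DJ(\mathcal K)$ is modeled by a group $G$ generated by $m$ circles, two of which commute when they are joined by an edge; the fundamental loops of the circles are cycles $u_i$ that satisfy the relations of $A$ on the nose. The loop space of $X(\mathcal K,H)$ is modeled by a covering group $\tilde G$ of $G$ with deck group $\pi$, in which the loop $u_i$ opens up to a path from $1$ to $\chi_i$. We work with simplicial groups, so that in each simplicial degree we may use combinatorial group theory.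

For a simplicial group $\mathcal G$ let $B\mathcal G=|\mathrm{diag}\,\mathcal N\mathcal G|$, where $\mathcal N$ is the nerve, applied in each simplicial degree. We recall three standard facts.
\begin{enumerate}
\item[(S1)] A map of bisimplicial sets that is a weak equivalence in each degree of one direction induces a weak equivalence of diagonals; $B$ preserves weak equivalences; and $B\,\mathrm{Sing}(T)\simeq BT$ naturally in the torus $T$.
\item[(S2)] A surjection of simplicial groups $\mathcal G\to\mathcal G''$ with kernel $\mathcal G'$ is a Kan fibration with fiber $\mathcal G'$, and $B\mathcal G'\to B\mathcal G\to B\mathcal G''$ is a homotopy fiber sequence.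
\item[(S3)] $C_*(\Omega B\mathcal G;\Bbbk)\simeq N_*(\Bbbk\mathcal G)$. Indeed, let $E\to B\mathcal G$ be the universal principal $|\mathcal G|$-bundle with base point $e$. Moore paths in $E$ from $e$ to a point $ge$ form a monoid, with $\gamma\cdot\gamma'$ the concatenation of $\gamma$ and $g\gamma'$, and its homomorphisms to $\Omega B\mathcal G$ and to $|\mathcal G|$ are weak equivalences.
\end{enumerate}
The \emph{graph product} $G_{\mathcal K}$ of discrete groups $\Gamma_1,\dots,\Gamma_m$ is their free product modulo the relations $[\Gamma_i,\Gamma_j]=1$ for edges $\{i,j\}\in\mathcal K$. For pointed simplicial sets $Z_1,\dots,Z_m$ let $Z^{\mathcal K}=\bigcup_{J\in\mathcal K}Z^J\subset\prod_iZ_i$, where $Z^J$ consists of the tuples whose coordinates outside $J$ are the base point. For $J\in\mathcal K$ the groups $\Gamma_j$, $j\in J$, commute in $G_{\mathcal K}$, and the maps $\mathcal N(\prod_{j\in J}\Gamma_j)\to\mathcal NG_{\mathcal K}$ assemble to a natural map $(\mathcal N\Gamma)^{\mathcal K}\to\mathcal NG_{\mathcal K}$.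

\begin{lemma}\label{lem:graph}
If $\mathcal K$ is flag, then $(\mathcal N\Gamma)^{\mathcal K}\to\mathcal NG_{\mathcal K}$ is a weak equivalence.
\end{lemma}

\begin{proof}
We use induction on the number of vertices; for no vertices both sides are a point. Let $\mathcal K'=\{J\in\mathcal K:m\notin J\}$ and let $\Lambda=\{J\in\mathcal K':J\cup\{m\}\in\mathcal K\}$ be the link of $m$, a complex on the set of neighbors of $m$. If $J\in\mathcal K'$ consists of neighbors of $m$, then the vertices of $J\cup\{m\}$ are pairwise joined, so $J\in\Lambda$ by flagness. Thus $\Lambda$ and $\mathcal K'$ are full subcomplexes of $\mathcal K$, hence flag. Sorting faces by whether they contain $m$, and comparing presentations, we obtain pushouts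
\[
(\mathcal N\Gamma)^{\mathcal K}=(\mathcal N\Gamma)^{\mathcal K'}\cup_{(\mathcal N\Gamma)^\Lambda}\big((\mathcal N\Gamma)^\Lambda\times\mathcal N\Gamma_m\big),\qquad G_{\mathcal K}=G_{\mathcal K'}*_{G_\Lambda}(G_\Lambda\times\Gamma_m).
\]
The first is a pushout along inclusions, hence a homotopy pushout. By induction and the gluing lemma it is weakly equivalent to the homotopy pushout of $\mathcal NG_{\mathcal K'}\leftarrow\mathcal NG_\Lambda\to\mathcal N(G_\Lambda\times\Gamma_m)$. Both homomorphisms are injective: since $\Lambda$ is full in $\mathcal K'$, killing the $\Gamma_i$ with $i$ not a vertex of $\Lambda$ defines a retraction $G_{\mathcal K'}\to G_\Lambda$. By Whitehead's theorem on classifying spaces of amalgams \cite[II.7.3]{Brown}, the homotopy pushout maps to $\mathcal NG_{\mathcal K}$ by a weak equivalence.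
\end{proof}

This is the place where flagness enters the model. The group $G_{\mathcal K}$ sees only the $1$-skeleton. If $\mathcal K$ is the boundary of a triangle, the construction below yields $B\mathbb T^3$, whereas the homotopy fiber of $DJ(\mathcal K)\to B\mathbb T^3$ is $\mathcal Z_{\mathcal K}=\partial(D^2)^3\cong S^5$.

\begin{proof}[Proof of Proposition~\ref{prop:model}]
Write $X=X(\mathcal K,H)$.

\emph{Step 1: a group model for $DJ(\mathcal K)$.} Let $\mathbb S=\mathrm{Sing}(S^1)$, a simplicial abelian group, and let $G_n$ be the graph product of $m$ copies $\Gamma_1,\dots,\Gamma_m$ of $\mathbb S_n$. Simplicial operators act on each factor, so the $G_n$ form a simplicial group $G$ with a surjection $G\to\mathbb S^m=\mathrm{Sing}(\mathbb T^m)$. Lemma~\ref{lem:graph} in each degree $n$ and (S1) show that $(\mathrm{diag}\,\mathcal N\mathbb S)^{\mathcal K}\to\mathrm{diag}\,\mathcal NG$ is a weak equivalence; its composite with the map to $(\mathrm{diag}\,\mathcal N\mathbb S)^m$ is the inclusion. Since $B\mathbb S\simeq\mathbb{CP}^\infty$, we get $BG\simeq DJ(\mathcal K)$ over $B\mathbb T^m$.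

\emph{Step 2: group models for $X$.} Use $E\mathbb T^m$ as a model of $EH$. Then $X\to E\mathbb T^m\times_{\mathbb T^m}\mathcal Z_{\mathcal K}$ is a principal $L$-bundle, classified by the composite to $B\mathbb T^m\to BL$. By \cite[Theorem 4.3.2]{BP} and Step 1, $X$ is the homotopy fiber of $Bq$, where $q\colon G\to\mathrm{Sing}(\mathbb T^m)\to\mathrm{Sing}(L)$. The surjection $\mathbb Z^m\to\pi$ onto a free abelian group splits, so $\mathbb T^m\to L$ has a homomorphic section and $q$ is surjective. With $Q=\ker q$, fact (S2) gives $X\simeq BQ$.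

The group $Q$ contains no convenient chains, and we enlarge it. Let $V=\pi\otimes\mathbb R$, so that $L=V/\pi$, and let $\tilde G=G\times_{\mathrm{Sing}(L)}\mathrm{Sing}(V)$. The projection $\tilde G\to\mathrm{Sing}(V)$ is surjective with kernel $Q$ and contractible target, so $Q\to\tilde G$ is a weak equivalence. By (S1) and (S3), $C_*(\Omega X;\Bbbk)\simeq N_*(\Bbbk\tilde G)$. Simplices lift along the covering $V\to L$, and maps $\Delta^n\to\pi$ are constant; so $\tilde G\to G$ is surjective, and its kernel is the constant central subgroup $\pi=\{(1,\chi):\chi\in\pi\}$.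

\emph{Step 3: a dga map $\Phi\colon D\to N_*(\Bbbk\tilde G)$.} Send $\pi$ to $\pi\subset\tilde G_0$; these $0$-chains are central cycles. Send $u_i$ to the $1$-simplex $\tilde u_i$ whose $G$-component is the loop $s\mapsto e^{2\pi\sqrt{-1}s}$ in $\Gamma_i$ and whose $V$-component is the path $s\mapsto s\chi_i$. The two components have the same image in $L$ by the definition of $\chi_i$, and $d\tilde u_i=(1,\chi_i)-(1,0)=\chi_i-1$. The shuffle product of $1$-simplices $x,y$ is $xy=s_1x\cdot s_0y-s_0x\cdot s_1y$, where the dot is the group multiplication in $\tilde G_2$. The simplex $\tilde u_i$ lies in the commutative simplicial subgroup $\tilde G^{(i)}$ of elements with $G$-component in $\Gamma_i$, so $\tilde u_i^2=0$. For an edge $\{i,j\}$ the subgroups $\tilde G^{(i)}$ and $\tilde G^{(j)}$ commute, and for $x=\tilde u_i$, $y=\tilde u_j$ the four terms of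
\[
xy+yx=s_1x\cdot s_0y-s_0x\cdot s_1y+s_1y\cdot s_0x-s_0y\cdot s_1x
\]
cancel in pairs. So $\Phi$ is a dga map.

\emph{Step 4: the case $\pi=0$.} Here $\tilde G=G$, $D=A$ with zero differential, and we must show that $\Phi_0\colon A\to N_*(\Bbbk G)$ is a quasi-isomorphism. An \emph{interchange} in a word $i_1\dots i_l$ on the alphabet $[m]$ swaps two adjacent letters that form an edge of $\mathcal K$. A word is \emph{reduced} if no sequence of interchanges makes two equal letters adjacent. The normal form theorem of Green says that every element of a graph product is a product $g_1\cdots g_l$ with $1\ne g_k\in\Gamma_{i_k}$ and $i_1\dots i_l$ reduced, uniquely up to interchanges of adjacent syllables; $l$ is the \emph{length}. A product of $l$ arbitrary syllables has length at most $l$, as one sees by deleting trivial syllables and merging equal letters. Let $\Sigma_l$ be the set of interchange classes $\sigma$ of reduced words of length $l$, and fix a representative $i_1\dots i_l$ of each class. Equal letters never change their order under interchanges, so a sequence of interchanges that returns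 to the same word returns each syllable to its place. Therefore
\[
G_n=\bigsqcup_{l\ge0}\ \bigsqcup_{\sigma\in\Sigma_l}\ \prod_{k=1}^l(\Gamma_{i_k}\smallsetminus1).
\]
Let $F_l\subset\Bbbk G$ be spanned by the elements of length at most $l$. A simplicial operator $\theta$ sends $g_1\cdots g_l$ to $\theta g_1\cdots\theta g_l$, which has the same type $\sigma$ if all $\theta g_k\ne1$ and smaller length otherwise. So $F_l$ is a simplicial submodule, and
\[
F_l/F_{l-1}=\bigoplus_{\sigma\in\Sigma_l}\tilde\Bbbk[\mathbb S]^{\otimes l},\qquad\tilde\Bbbk[\mathbb S]=\Bbbk[\mathbb S]/\Bbbk[1],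
\]
with degreewise tensor products. The complex $N_*(\tilde\Bbbk[\mathbb S])$ computes $\tilde H_*(S^1;\Bbbk)$. By the Eilenberg--Zilber and K\"unneth theorems, the homology of the summand $\sigma$ is $\Bbbk$ in degree $l$, generated by the shuffle product of $l$ fundamental loops, which is the image of $\tilde u_{i_1}\cdots\tilde u_{i_l}\in N_l(F_l)$.

Let $\Bbbk\Sigma$ be the free graded module on $\Sigma=\bigsqcup_l\Sigma_l$, with zero differential and filtered by $l$. The chain map $\Bbbk\Sigma\to N_*(\Bbbk G)$, $\sigma\mapsto\tilde u_{i_1}\cdots\tilde u_{i_l}$, is a quasi-isomorphism on filtration quotients. By the five lemma and passage to the union, it is a quasi-isomorphism. It factors through $\Bbbk\Sigma\to A$, $\sigma\mapsto u_{i_1}\cdots u_{i_l}$, and this map is onto: an interchange changes a monomial by a sign, so a monomial is, up to sign, the image of some $\sigma$ if its word is reduced, and it is $0$ otherwise because $u_i^2=0$. Since the composite $\Bbbk\Sigma\to A\to H_*(G;\Bbbk)$ is bijective, both maps are bijective. In particular, \emph{$A$ is free over $\Bbbk$ with basis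 $\Sigma$}.

\emph{Step 5: $\Phi$ is a quasi-isomorphism.} We deduce this from Step 4 by a Nakayama argument. Let $I\subset\Bbbk[\pi]$ be the augmentation ideal. It is generated by the elements $\chi_i-1$, because the $\chi_i$ generate $\pi$. For a cycle $x\in D$ we have $(\chi_i-1)x=d(u_ix)$, and the same holds in $N_*(\Bbbk\tilde G)$ with $\tilde u_i$. Hence
\begin{equation}\label{eq:Ikills}
I\cdot H(D)=0,\qquad I\cdot H_*(\tilde G;\Bbbk)=0,
\end{equation}
and by the long exact sequence $I^2$ kills the homology of $K=\mathrm{cone}(\Phi)$. The module $D$ is free over $\Bbbk[\pi]$ by Step 4. The group $\pi$ acts freely on $\tilde G_n$ with quotient $G_n$, and a simplex of $\tilde G$ is degenerate if and only if its image in $G$ is, because degeneracies commute with the action. So $N_n(\Bbbk\tilde G)$ is free over $\Bbbk[\pi]$ and $N_*(\Bbbk\tilde G)\otimes_{\Bbbk[\pi]}\Bbbk=N_*(\Bbbk G)$. Thus $K$ is a bounded below complex of free $\Bbbk[\pi]$-modules, and $K\otimes_{\Bbbk[\pi]}\Bbbk=\mathrm{cone}(\Phi_0)$ is acyclic. Suppose that $H_n(K)$ is the lowest nonzero homology group. Below degree $n$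 the complex $K$ is split exact, so right exactness of the tensor product gives $H_n(K)/IH_n(K)=H_n(K\otimes_{\Bbbk[\pi]}\Bbbk)=0$. Then $H_n(K)=I^2H_n(K)=0$, a contradiction.

\emph{Step 6: freeness.} Compose the map $\mathrm{Sing}(L)\to\mathrm{Sing}(\mathbb T^m)$ induced by a homomorphic section with the ordered product $(g_1,\dots,g_m)\mapsto g_1\cdots g_m\in G$. This is a map of simplicial sets $\rho\colon\mathrm{Sing}(L)\to G$ with $q\rho=\mathrm{id}$. Then
\begin{equation}\label{eq:splitting}
Q\times\mathrm{Sing}(L)\to G,\qquad(h,x)\mapsto h\,\rho(x),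
\end{equation}
is an isomorphism of simplicial sets, with inverse $g\mapsto(g\rho(q(g))^{-1},q(g))$. So $Q$ is a retract of $G$, and $H_*(\Omega X;\mathbb Z)=H_*(Q;\mathbb Z)$ is a direct summand of the free abelian group $H_*(G;\mathbb Z)=A_{\mathbb Z}$.
\end{proof}

Our obstruction lives over fields. Freeness of the loop homology lets us pass from a ring to its residue fields.

\begin{corollary}\label{cor:basechange}
Let $\mathcal K$ be flag, let $p$ be a prime that is not invertible in $\Bbbk$, let $\mathfrak m\ni p$ be a maximal ideal and $\kappa=\Bbbk/\mathfrak m$, a field of characteristic $p$. If $X(\mathcal K,H)$ is $\Bbbk$-coformal, then it is $\kappa$-coformal.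
\end{corollary}

\begin{proof}
The functor $-\otimes_\Bbbk\kappa$ on dgas is left Quillen, since its right adjoint, restriction of scalars, preserves surjections and quasi-isomorphisms. Let $-\otimes^{\mathbf L}_\Bbbk\kappa$ be its derived functor. If a dga $R$ is bounded below and degreewise free, then by (D3) a cofibrant replacement $R^c\to R$ is a chain homotopy equivalence, so $R\otimes^{\mathbf L}_\Bbbk\kappa\cong R\otimes_\Bbbk\kappa$. This applies to $C_*(\Omega X;\Bbbk)$, with result $C_*(\Omega X;\kappa)$. By Proposition~\ref{prop:model} and universal coefficients, $H_*(\Omega X;\Bbbk)=H_*(\Omega X;\mathbb Z)\otimes\Bbbk$ is degreewise free, so it applies to this algebra too, with result $H_*(\Omega X;\mathbb Z)\otimes\kappa=H_*(\Omega X;\kappa)$. Now use (D1).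
\end{proof}

\begin{example}\label{ex:loopside}
The model shows how the obstruction for $X_{1,2}$ looks on the loop side. The character $(s_1,s_2)\mapsto s_1^2s_2^{-1}$ identifies $L$ with $S^1$, so over $\mathbb F_2$
\[
D=\mathbb F_2[z^{\pm1}]\otimes\mathbb F_2\langle u_1,u_2\rangle/(u_1^2,u_2^2),\qquad du_1=z^2+1,\quad du_2=z^{-1}+1 .
\]
The element $x=u_1u_2+u_2u_1$ is a cycle, and it is central since $xu_1=u_1u_2u_1=u_1x$ and $xu_2=u_2u_1u_2=u_2x$. The element $w=u_1+z(z+1)u_2$ is a cycle since $dw=z^2+1+(z+1)^2=0$. We have $w^2=z(z+1)x=dh$ for $h=z^2u_2x$, and $wh+hw=z^2x(wu_2+u_2w)=z^2x^2$. So the triple Massey product $\langle[w],[w],[w]\rangle$ contains $[z^2x^2]$, modulo $[w]H_3+H_3[w]$. The algebra $A$ has dimensions $1,2,2,\dots$ (alternating words), so \eqref{eq:splitting} gives $\dim H_n(D)=1$ for all $n\ge0$. The dga map $D\to A$, $z\mapsto1$, sends $wx$ to $u_1u_2u_1\ne0$ and $z^2x^2$ to $(u_1u_2)^2+(u_2u_1)^2\ne0$. Hence $[wx]$ spans $H_3$, the indeterminacy vanishes because $[w]^2=0$, and the Massey product is a single nonzero class, which is impossible in a formal dga over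 a field.
\end{example}

\section{Formality of the model}\label{sec:formal}

In Example~\ref{ex:loopside}, with $y=z-1$, the differential $du_2$ is a unit multiple of $y$ while $du_1=y^2$ is quadratic. We now show that the model is formal when all $du_i$ are linear, and then find two situations in which they can be made linear.

Let $\mu=(\mu_{ij})$ be an $m\times\ell$ matrix over $\Bbbk$ that has a left inverse $\nu$, so that $\sum_i\nu_{ji}\mu_{il}=\delta_{jl}$. The \emph{linear model} is the dga
\[
D_\mu=\Bbbk[y_1,\dots,y_\ell]\otimes A,\qquad du_i=\sum_j\mu_{ij}y_j,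
\]
with $y_j$ central of degree $0$. Let $\partial_j$ be the derivation of $A$ of degree $-1$ with $\partial_ju_i=\mu_{ij}$. By the remark at the beginning of Section~\ref{sec:model}, the $\partial_j$ exist, anticommute and have square zero, and $d=\sum_jy_j\partial_j$. Let $e_j$ be left multiplication by $\sum_i\nu_{ji}u_i$. The Leibniz rule gives
\begin{equation}\label{eq:clifford}
\partial_le_j+e_j\partial_l=\delta_{jl}.
\end{equation}
The next lemma removes one variable $y$ at a time.

\begin{lemma}\label{lem:onevariable}
Let $(C,d')$ be a complex with maps $\partial$ of degree $-1$ and $e$ of degree $+1$ such that $\partial^2=0$, $\partial d'+d'\partial=0$ and $\partial e+e\partial=1$. Then the inclusion $(\ker\partial,d')\to(\Bbbk[y]\otimes C,\ \delta=d'+y\partial)$ is a quasi-isomorphism.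
\end{lemma}

\begin{proof}
The first two relations show that $\delta^2=0$ and that $\ker\partial$ is a subcomplex. Let $x=\sum_{k\le n}y^kx_k$ with $n\ge1$, and suppose that $\delta x$ has $y$-degree at most $n$. The coefficient of $y^{n+1}$ in $\delta x$ is $\partial x_n$, so $\partial x_n=0$ and $x_n=\partial ex_n$. Since $\delta(y^{n-1}ex_n)=y^{n-1}d'ex_n+y^nx_n$, the element $x-\delta(y^{n-1}ex_n)$ has $y$-degree less than $n$ and the same boundary as $x$. Iterating, we see that if $\delta x\in C$, then $x$ differs by a boundary from some $x_0\in C$, and $\delta x=d'x_0+y\partial x_0$ forces $\partial x_0=0$ and $d'x_0=\delta x$. For $\delta x=0$ this gives surjectivity on homology. For $\delta x\in\ker\partial$ it shows that $\delta x$ is a boundary in $\ker\partial$, which is injectivity.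
\end{proof}

\begin{lemma}\label{lem:linear}
The inclusion of the subalgebra $\bigcap_j\ker\partial_j\subset A$, with zero differential, into $D_\mu$ is a quasi-isomorphism of dgas. In particular $D_\mu$ is formal.
\end{lemma}

\begin{proof}
Put $A^{(j)}=\bigcap_{l>j}\ker\partial_l\subset A$ and $D^{(j)}=\Bbbk[y_1,\dots,y_j]\otimes A^{(j)}$ with differential $\sum_{l\le j}y_l\partial_l$. Then $D^{(\ell)}=D_\mu$ and $D^{(0)}=\bigcap_j\ker\partial_j$, which is a subalgebra because kernels of derivations are. Fix $j\ge1$. The operators $\partial_l$ with $l\le j$ and $e_j$ anticommute with $\partial_l$ for $l>j$, by \eqref{eq:clifford} in the case of $e_j$, so they preserve $A^{(j)}$. Apply Lemma~\ref{lem:onevariable} to $C=\Bbbk[y_1,\dots,y_{j-1}]\otimes A^{(j)}$, $d'=\sum_{l<j}y_l\partial_l$, $\partial=\partial_j$, $e=e_j$, $y=y_j$. The kernel of $\partial_j$ on $C$ is computed coefficientwise and equals $D^{(j-1)}$. So each inclusion $D^{(j-1)}\subset D^{(j)}$ is a quasi-isomorphism.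
\end{proof}

To compare $D$ with $D_\mu$ we use that their homology is concentrated at the augmentation ideal, so that we may localize or complete there.

\begin{lemma}\label{lem:compare}
Let $R$ be a commutative $\Bbbk$-algebra with flat homomorphisms $\Bbbk[\pi]\to R$ and $\Bbbk[y_1,\dots,y_\ell]\to R$ such that $R/IR=\Bbbk$ and $R/(y)R=\Bbbk$. Suppose that there are units $g_i\in R^\times$ with $\chi_i-1=g_i\sum_j\mu_{ij}y_j$ in $R$ for all $i$. Then $D\simeq D_\mu$, and $X(\mathcal K,H)$ is $\Bbbk$-coformal.
\end{lemma}

\begin{proof}
Let $D_R=R\otimes_{\Bbbk[\pi]}D=R\otimes A$. By flatness and \eqref{eq:Ikills},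
\[
H(D_R)=R\otimes_{\Bbbk[\pi]}H(D)=R/IR\otimes_\Bbbk H(D)=H(D),
\]
so $D\to D_R$ is a quasi-isomorphism. In $D_\mu$ we have $y_jx=d(e_jx)$ for cycles $x$, so $(y)$ kills $H(D_\mu)$, and the same computation shows that $D_\mu\to R\otimes_{\Bbbk[y]}D_\mu$ is a quasi-isomorphism. Rescaling the generators by central units multiplies each defining relation of $A$ by a unit, so $u_i\mapsto g_i^{-1}u_i$ defines an $R$-algebra automorphism of $R\otimes A$. Since $d(g_i^{-1}u_i)=\sum_j\mu_{ij}y_j$ in $D_R$, it is an isomorphism of dgas $R\otimes_{\Bbbk[y]}D_\mu\cong D_R$. The last claim follows from Lemma~\ref{lem:linear} and Proposition~\ref{prop:model}.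
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $z_j\in\Bbbk[\pi]$ be the element $\varepsilon_j$ written multiplicatively and $y_j=z_j-1$, so that $I=(y_1,\dots,y_\ell)$. Let $\mathcal S\subset\Bbbk[\pi]$ be the multiplicative set of elements whose augmentation lies in $\Bbbk^\times$, and $R=\mathcal S^{-1}\Bbbk[\pi]$. The ring $\Bbbk[\pi]$ is the localization of $\Bbbk[y]$ at the elements $1+y_j$, so $R$ is flat over both rings, and $R/(y)R=R/IR=\mathcal S^{-1}\Bbbk=\Bbbk$.

Let $\chi_i=r\varepsilon_j\ne0$ with $r=r_i$ and $j=j(i)$. If $r>0$, then $\chi_i-1=g_iy_j$ with $g_i=1+z_j+\dots+z_j^{r-1}$. If $r<0$, then $\chi_i-1=-z_j^r(z_j^{|r|}-1)=g_iy_j$ with $g_i=-z_j^r(1+z_j+\dots+z_j^{|r|-1})$. In both cases $g_i$ has augmentation $r$, which is invertible in $\Bbbk$ by hypothesis, so $g_i\in R^\times$. If $\chi_i=0$, put $g_i=1$. Let $\mu_{ij}=1$ if $\chi_i\ne0$ and $j=j(i)$, and $\mu_{ij}=0$ otherwise. Since the $\chi_i$ generate $\pi$, for every $j$ there is an index $i(j)$ with $\mu_{i(j),j}=1$. The matrix $\nu$ with $\nu_{ji}=1$ for $i=i(j)$ and $\nu_{ji}=0$ otherwise is a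 left inverse of $\mu$, because each row of $\mu$ has at most one nonzero entry. Lemma~\ref{lem:compare} applies.
\end{proof}

The proof also identifies $H_*(\Omega X(\mathcal K,H);\Bbbk)$ with the subalgebra $\bigcap_j\ker\partial_j$ of $A$. Over $\mathbb Q$ the logarithm linearizes all $\chi_i-1$ at once. This gives a short proof of the known fact (K1), which we include because it shows where the two cases part.

\begin{proposition}\label{prop:rational}
If $\mathcal K$ is flag and $\mathbb Q\subset\Bbbk$, then every $X(\mathcal K,H)$ is $\Bbbk$-coformal.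
\end{proposition}

\begin{proof}
The functor $-\otimes_{\mathbb Q}\Bbbk$ is exact and carries rational loop chains and loop homology to those over $\Bbbk$, so we may assume $\Bbbk=\mathbb Q$. Choose a basis $\varepsilon_j$ of $\pi$, written $z_j$ in $\mathbb Q[\pi]$, and let $\chi_i=\sum_j\mu_{ij}\varepsilon_j$. The matrix $\mu$ has a left inverse because the $\chi_i$ generate $\pi$. Let $R$ be the $I$-adic completion of $\mathbb Q[\pi]$, the power series ring in the variables $z_j-1$. The elements $y_j=\log z_j$ are also coordinates, $R=\mathbb Q[[y_1,\dots,y_\ell]]$. So $R$ is a completion of each of the noetherian rings $\mathbb Q[\pi]$ and $\mathbb Q[y]$ at a maximal ideal with residue field $\mathbb Q$; it is flat over both, and $R/IR=R/(y)R=\mathbb Q$. With $\lambda_i=\sum_j\mu_{ij}y_j$ we have $\chi_i-1=\exp(\lambda_i)-1=g_i\lambda_i$, where $g_i=\sum_{k\ge0}\lambda_i^k/(k+1)!$ has constant term $1$. Lemma~\ref{lem:compare} applies.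
\end{proof}

\section{The classification theorems and free actions}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:D}]
Since $a$ and $b$ are coprime, the character $(s_1,s_2)\mapsto s_1^bs_2^{-a}$ has kernel $H$ and identifies $L$ with $S^1$; thus $(\chi_1,\chi_2)=(b,-a)$ in $\pi=\mathbb Z$. If $ab\in\Bbbk^\times$, then $a$ and $b$ are invertible in $\Bbbk$. If $ab=0$, then $\{|a|,|b|\}=\{0,1\}$. In both cases Theorem~\ref{thm:B} applies. Otherwise $ab\ne0$ is not invertible in $\Bbbk$, so some prime $p\mid ab$ is not invertible. Swapping the coordinates gives $X_{a,b}\cong X_{b,a}$, so we may assume $p\mid b$. By Lemma~\ref{lem:massey} and Proposition~\ref{prop:obstruction} with $f=\mathrm{id}$, the space $X_{a,b}$ is not $\kappa$-coformal for any field $\kappa$ of characteristic $p$. By Corollary~\ref{cor:basechange} it is not $\Bbbk$-coformal.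
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
If $\mathcal K$ is a simplex, then $X(\mathcal K,H)\simeq BH\simeq(\mathbb{CP}^\infty)^n$ with $n=\dim H$. This is $DJ$ of the simplex on $n$ vertices, which is coformal over every $\Bbbk$ by Theorem~\ref{thm:B}. If $\mathbb Q\subset\Bbbk$, use Proposition~\ref{prop:rational}.

Conversely, let $\mathcal K$ be flag and not a simplex, and let $p$ be a prime that is not invertible in $\Bbbk$. If all pairs of vertices were edges, flagness would make $[m]$ a face; so there is a non-edge $\{i,j\}$. Let $H\cong S^1$ act through $t$ on the coordinate $i$, through $t^p$ on the coordinate $j$, and trivially on the others. Put $S^3_{ij}=D^2\times S^1\cup S^1\times D^2$ in the coordinates $i,j$. No face contains both $i$ and $j$, so the projection to these coordinates maps $\mathcal Z_{\mathcal K}$ to $S^3_{ij}$. Both $\{i\}$ and $\{j\}$ are faces, so setting the other coordinates equal to $1$ embeds $S^3_{ij}$ in $\mathcal Z_{\mathcal K}$. The two maps are $H$-equivariant with composite the identity. Hence the induced map $f\colon X(\mathcal K,H)\to X_{1,p}$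 has a section, and $f^*$ is injective. Let $\kappa=\Bbbk/\mathfrak m$ with $\mathfrak m\ni p$ maximal. For $X_{1,p}$ we have $N=p$, and $f^*(c)^{p+1}\ne0$ by Lemma~\ref{lem:massey}. By Proposition~\ref{prop:obstruction} and Corollary~\ref{cor:basechange}, $X(\mathcal K,H)$ is not $\Bbbk$-coformal.
\end{proof}

For a free action we need a manifold that maps to $X_{1,p}$ and detects $c^{p+1}$. The space $X_{1,p}$ is an $S^3$-bundle over $\mathbb{CP}^\infty$, and the first idea is to restrict it to $\mathbb{CP}^{p+1}=S^{2p+3}/S^1$. But $S^{2p+3}$ is the moment-angle complex of the boundary of a simplex on $p+2\ge4$ vertices, which is not flag. We replace $\mathbb{CP}^{p+1}$ by a tower of $p+1$ bundles with fiber $\mathbb{CP}^1$, twisted so that one class of degree $2$ has nonzero top power.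

\begin{proof}[Proof of Theorem~\ref{thm:E}]
Put $n=p+1$, and let $\mathcal K$ be the join of $n+1$ copies of two points, the boundary of the $(p+2)$-dimensional cross-polytope. Its faces are the sets that contain at most one vertex of each pair, so it is flag, and $\mathcal Z_{\mathcal K}\cong(S^3)^{n+1}$, where radial scaling identifies $D^2\times S^1\cup S^1\times D^2$ equivariantly with the unit sphere in $\mathbb C^2$. Use coordinates $(z_j,w_j)_{1\le j\le n}$ and $(z,w)$, and let $t\in H=\mathbb T^n$ act by
\[
z_j\mapsto t_jz_j,\qquad w_j\mapsto t_jt_{j-1}^{-1}w_j\quad(t_0:=1),\qquad z\mapsto t_nz,\qquad w\mapsto t_n^{\,p}w .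
\]
The homomorphism $H\to\mathbb T^{2n+2}$ is injective, as the $z_j$-coordinates show, so $H$ is a subtorus. Suppose that $t$ fixes a point and $t_{j-1}=1$. Then $t$ multiplies $(z_j,w_j)\ne0$ by $t_j$, so $t_j=1$. By induction $t=1$. Thus $\mathbb T^j$ acts freely on the first $j$ factors for each $j\le n$, and $H$ acts freely on $\mathcal Z_{\mathcal K}$.

\emph{The tower.} Let $M_j=(S^3)^j/\mathbb T^j$. For $k\le j$ let $\eta_k$ be the line bundle $((S^3)^j\times\mathbb C)/\mathbb T^j$ over $M_j$, where $t$ acts on $\mathbb C$ through $t_k$; these bundles are compatible with the projections $M_j\to M_{j-1}$. Put $x_k=c_1(\eta_k)$ and $x_0=0$. The projection $M_j\to M_{j-1}$ is a bundle with fiber $S^3/S^1=\mathbb{CP}^1$, on which $\eta_j$ is the line bundle associated with the Hopf bundle, so $x_j$ restricts to a generator of $H^2(\mathbb{CP}^1;\mathbb Z)$. By the Leray--Hirsch theorem and induction, $H^*(M_n;\mathbb Z)$ is free with basis the squarefree monomials in $x_1,\dots,x_n$. The coordinates $(z_j,w_j)$ define a nowhere vanishing section of $\eta_j\oplus\eta_j\eta_{j-1}^{-1}$, so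 its Euler class vanishes: $x_j(x_j-x_{j-1})=0$. Applying $x_j^2=x_jx_{j-1}$ repeatedly gives $x_j^j=x_jx_{j-1}^{j-1}$ for $j\ge2$, and hence
\[
x_n^{p+1}=x_n^n=x_nx_{n-1}^{n-1}=\dots=x_nx_{n-1}\cdots x_1 .
\]
This is a basis element, so it is nonzero in $H^*(M_n;\kappa)$ for every field $\kappa$.

\emph{The manifold.} Let $M=(S^3)^{n+1}/\mathbb T^n\simeq X(\mathcal K,H)$, and let $\kappa$ have characteristic $p$. The projection $M\to M_n$ is the sphere bundle of $\eta_n\oplus\eta_n^{\,p}$, with Euler class $x_n\cdot px_n$, which vanishes in $H^4(M_n;\kappa)$. By the Gysin sequence, $H^*(M_n;\kappa)\to H^*(M;\kappa)$ is injective, so $x_n^{p+1}\ne0$ in $H^*(M;\kappa)$. The projection of $(S^3)^{n+1}$ to the last factor is equivariant along the homomorphism $t\mapsto t_n$ and induces a map $f\colon X(\mathcal K,H)\to X_{1,p}$ covering $BH\to BS^1$. Since the fiber $S^3$ of $X_{1,p}\to BS^1$ is $2$-connected, $H^2(BS^1;\kappa)\to H^2(X_{1,p};\kappa)$ is an isomorphism, so $c$ is a unit multiple of the first Chern class of the line bundle of the standard character. Therefore $f^*(c)$ is a unit multiple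 of $x_n$, and $f^*(c)^{p+1}\ne0$. By Proposition~\ref{prop:obstruction} with $N=p$, the manifold $M$ is not $\kappa$-coformal, and by Corollary~\ref{cor:basechange} it is not $\Bbbk$-coformal whenever $p$ is not invertible in $\Bbbk$.
\end{proof}

The manifold $M$ has dimension $3(p+2)-(p+1)=2p+5$; for $p=2$ it is the closed $9$-manifold $(S^3)^4/\mathbb T^3$.

\begin{thebibliography}{9}

\bibitem{Adams}
Adams, 1956.

\bibitem{Brown}
Brown, \emph{Cohomology of Groups}.

\bibitem{BP}
Buchstaber and Panov, \emph{Toric Topology}.

\bibitem{LoopFlag}
\emph{Loop homology of moment-angle complexes in the flag case},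
\texttt{https://iiab.hse.ru/data/2024/06/18/2115423350/hozk\_advances24\_vylegf.pdf}

\end{thebibliography}
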